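\title{Linear maps preserving zero local spectral radius at a fixed vector}

\begin{abstract}
Let $X,Y$ be infinite-dimensional complex Banach spaces and $x_0\in X$, $y_0\in Y$ nonzero vectors. We show that a linear map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies
$\mathrm r_T(x_0)=0\Leftrightarrow \mathrm r_{\varphi(T)}(y_0)=0$ for all $T$, where $\mathrm r_T(x_0)$ is the local spectral radius of $T$ at $x_0$, if and only if $\varphi(T)=c\,ATA^{-1}$ with a nonzero scalar $c$ and a bounded linear bijection $A:X\to Y$ such that $Ax_0=y_0$. No continuity of $\varphi$ is assumed. The same description holds for linear surjections between linear subspaces of operators, not necessarily closed, that contain the identity and the finite-rank operators, as soon as $\dim X\ge 3$. In dimension two there are further maps, and we determine them all.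
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ and $Y$ be complex Banach spaces, $\mathcal L(X)$ and $\mathcal L(Y)$ the algebras of bounded linear operators on them, and fix nonzero vectors $x_0\in X$ and $y_0\in Y$. The \emph{local spectral radius} of $T\in\mathcal L(X)$ at $x\in X$ is
\[
\mathrm r_T(x)=\limsup_{n\to\infty}\|T^nx\|^{1/n},
\]
and similarly on $Y$. It is the exponential growth rate of the orbit $x,Tx,T^2x,\dots$. It vanishes exactly when the power series $\sum_n w^nT^nx$ converges for every $w\in\mathbb C$. When the orbit spans a finite-dimensional space, this means that $T$ is nilpotent on that space.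

For infinite-dimensional $X$ and $Y$, the following is posed as an open problem in \cite{source}: \emph{which linear maps $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfy}
\begin{equation}\label{eq:main}
\mathrm r_T(x_0)=0\iff \mathrm r_{\varphi(T)}(y_0)=0\qquad(T\in\mathcal L(X))\,?
\end{equation}

Some solutions are obvious. If $A:X\to Y$ is a bounded linear bijection with $Ax_0=y_0$ and $c\ne0$, then $\varphi(T)=c\,ATA^{-1}$ satisfies $\varphi(T)^ny_0=c^nAT^nx_0$, so
\begin{equation}\label{eq:ifpart}
\mathrm r_{\varphi(T)}(y_0)=|c|\,\mathrm r_T(x_0).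
\end{equation}
One would guess that there are no others, but the hypothesis looks weak. For a single $T$, the condition $\mathrm r_T(x_0)=0$ says nothing about the behavior of $T$ off the closed span of the orbit of $x_0$. In particular it holds for every operator that kills $x_0$. These operators form a huge linear space, on which \eqref{eq:main} for individual operators imposes only that the images have local spectral radius zero at $y_0$. The guess does fail in two neighboring situations. If surjectivity is dropped, take $Y=X\oplus Z$ with a Banach space $Z\ne 0$, $y_0=(x_0,0)$, and $\varphi(T)=T\oplus\rho(T)$ with \emph{any} linear $\rho:\mathcal L(X)\to\mathcal L(Z)$; then $\mathrm r_{\varphi(T)}(y_0)=\mathrm r_T(x_0)$. And if $\dim X=2$, surjectivity does not suffice either (Theorem~\ref{thm:two} below). Nevertheless, from dimension three on, the guess is correct.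

\subsection{Results}

We write $\mathbb C^*=\mathbb C\setminus\{0\}$.

\begin{theorem}\label{thm:main}
Let $X,Y$ be infinite-dimensional. A linear surjection $\varphi:\mathcal L(X)\to\mathcal L(Y)$ satisfies \eqref{eq:main} if and only if there are $c\in\mathbb C^*$ and a bounded linear bijection $A:X\to Y$ with $Ax_0=y_0$ such that
\[
\varphi(T)=c\,ATA^{-1}\qquad(T\in\mathcal L(X)).
\]
The pair $(c,A)$ is unique. Such a $\varphi$ is automatically continuous, and $\mathrm r_{\varphi(T)}(y_0)=|c|\,\mathrm r_T(x_0)$ for all $T$. If $X$ and $Y$ are not isomorphic, no such map exists.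
\end{theorem}

Let us call a linear subspace of $\mathcal L(X)$ \emph{admissible} if it contains the identity and all bounded finite-rank operators. It need not be closed, nor be an algebra.

\begin{theorem}\label{thm:strong}
Let $\dim X\ge3$ (finite or infinite), $Y\ne0$, and let $\mathcal A\subset\mathcal L(X)$, $\mathcal B\subset\mathcal L(Y)$ be admissible subspaces. A linear surjection $\varphi:\mathcal A\to\mathcal B$ satisfies $\mathrm r_T(x_0)=0\Leftrightarrow\mathrm r_{\varphi(T)}(y_0)=0$ for all $T\in\mathcal A$ if and only if $\varphi(T)=c\,ATA^{-1}$ $(T\in\mathcal A)$ with $c\in\mathbb C^*$ and a bounded linear bijection $A:X\to Y$ such that $Ax_0=y_0$ and $A\mathcal AA^{-1}=\mathcal B$.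
\end{theorem}

\begin{theorem}\label{thm:two}
Let $\dim X=2$ and $Y\neq 0$. Linear surjections $\varphi:\mathcal L(X)\to\mathcal L(Y)$ with \eqref{eq:main} exist only if $\dim Y=2$, and then they are exactly the maps
\[
\varphi(T)=c\,ATA^{-1}+\operatorname{tr}(T)\,W,
\]
where $c\in\mathbb C^*$, $A:X\to Y$ is a linear bijection with $Ax_0=y_0$, and $W\in\mathcal L(Y)$ satisfies $Wy_0=0$ and $c+\operatorname{tr}W\ne0$.
\end{theorem}

A map as in Theorem~\ref{thm:two} with $W\ne0$ is not of the form $T\mapsto c'A'TA'^{-1}$: otherwise $T=I$ would give $c'I=cI+2W$, and applying both sides to $y_0$ we would get $c'=c$ and $W=0$. A concrete instance on $\mathbb C^2$ with $x_0=y_0=(1,0)$ is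
\[
\begin{pmatrix}p&s\\t&q\end{pmatrix}\longmapsto\begin{pmatrix}p&s\\t&p+2q\end{pmatrix},
\]
where $c=1$, $A=I$ and $W=\left(\begin{smallmatrix}0&0\\0&1\end{smallmatrix}\right)$. So $\dim X\ge3$ in Theorem~\ref{thm:strong} cannot be replaced by $\dim X\ge2$.

\subsection{Two tests, by hand}\label{sec:tests}

For $u\in X$ and $f\in X^*$ let $u\otimes f$ denote the operator $x\mapsto f(x)u$. Call $T$ \emph{null} if $\mathrm r_T(x_0)=0$; on $Y$, nullity refers to $y_0$. A linear bijection that preserves nullity in both directions respects everything that can be expressed by nullity and linear operations. Two such expressions drive the proof. Here they are in the smallest cases.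

\emph{The orbit test.} Let $T$ act by $x_0\mapsto y\mapsto0$ with $x_0,y$ independent, and perturb it by a multiple of $x_0\otimes f$. On $\operatorname{span}(x_0,y)$ the operator $T+\lambda x_0\otimes f$ has the matrix
\[
\begin{pmatrix}\lambda f(x_0)&\lambda f(y)\\1&0\end{pmatrix}
\quad\text{with characteristic polynomial}\quad t^2-\lambda f(x_0)t-\lambda f(y),
\]
and $x_0$ is a cyclic vector. So $T+\lambda x_0\otimes f$ is null for all $\lambda$ if and only if $f$ vanishes on the whole orbit of $x_0$. Functionals $f$ with $f(x_0)\ne0$ never pass this test. So if $\varphi$ carries the operators $x_0\otimes f$ with $f(x_0)=0$ to operators of the same kind on $Y$, the test transports information on orbits from $X$ to $Y$.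

\emph{The sum test.} Suppose $\nu I+F=l+n$ with $\nu\neq 0$, $F=x_0\otimes f$ and null $l,n$, and suppose that the orbit of $x_0$ under $l$ spans a space $E$ of finite dimension $d$. Since $F$ has range in $\mathbb Cx_0\subset E$, the operator $n=\nu I+F-l$ also leaves $E$ invariant; and $n^jx_0\in(-l)^jx_0+\operatorname{span}(x_0,\dots,l^{j-1}x_0)$ for all $j\ge1$, so the orbit of $x_0$ under $n$ spans $E$ as well. Both $l$ and $n$ are nilpotent on $E$, and taking traces there we find $0=d\nu+f(x_0)$. Hence $I+x_0\otimes f$ with $f(x_0)=0$ has no such decomposition; we shall see that it is not a sum of two null operators at all, even when infinite-dimensional orbits are allowed. On the other hand, it turns out that \emph{every} operator is a sum of two null operators unless it has the form $\nu I+x_0\otimes f$. In this way sums of two null operators lead to the operators we need for the orbit test.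

The plan is as follows. Sections~\ref{sec:orbit} and~\ref{sec:sums} prove both tests in general; since on an infinite-dimensional orbit space no trace is available, a scalar function of the resolvent will take its place. Section~\ref{sec:preserved} deduces what $\varphi$ preserves: the operators killing $x_0$, the operators $x_0\otimes f$ with $f(x_0)=0$, and the finite dimensions of orbit spaces of null operators. Section~\ref{sec:similarity} constructs the similarity, first only on the operators that kill $x_0$. Up to this point $\dim X\ge2$ is enough. Section~\ref{sec:rigid} finishes the proof for $\dim X\ge3$ with one $3\times3$ matrix, and Section~\ref{sec:two} shows what remains possible when there is no room for that matrix.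

\section{The local resolvent and the orbit test}\label{sec:orbit}

In this section and the next, $X$ is a complex Banach space with $\dim X\ge2$, $0\ne x_0\in X$, and $\mathcal A\subset\mathcal L(X)$ is admissible. For $E\subset X$ put $E^\perp=\{f\in X^*:f|_E=0\}$ and $x_0^\perp=\{x_0\}^\perp$. A scalar $\nu$ also denotes $\nu I$. Put
\begin{gather*}
N=\{T\in\mathcal A:\mathrm r_T(x_0)=0\},\qquad K=\{T\in\mathcal A:Tx_0=0\},\\
Q=\{\nu+x_0\otimes f:\nu\in\mathbb C,\ f\in X^*\},\qquad P=\{x_0\otimes f:f\in x_0^\perp\}.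
\end{gather*}
Then $K\subset N$ and $P\subset K\cap Q$; the sets $K,P,Q$ are linear subspaces of $\mathcal A$, and $N$ is closed under multiplication by scalars. If $T\in N$ and $Tx_0=\lambda x_0$, then $\lambda=0$. We write $N_X,K_X,\dots$ when the space has to be named; on $Y$ these sets, and all notation below, refer to $y_0$ and $\mathcal B$.

If $e_1,\dots,e_m$ are independent and $u_1,\dots,u_m$ arbitrary vectors, there is a bounded finite-rank operator with $e_i\mapsto u_i$, namely $\sum u_i\otimes f_i$ with functionals such that $f_i(e_j)=\delta_{ij}$ (Hahn--Banach). All operators prescribed below by their values on finitely many independent vectors are of this kind, and belong to $\mathcal A$. We abbreviate $Tx_0=y$, $Ty=0$ to $T:x_0\mapsto y\mapsto0$.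

For $T\in\mathcal L(X)$ put
\[
R_T(z)=(z-T)^{-1}x_0=\sum_{n\ge0}z^{-n-1}T^nx_0\qquad(|z|>\|T\|),\qquad [T]=\overline{\operatorname{span}}\{T^nx_0:n\ge0\}.
\]
By the Cauchy--Hadamard formula, $\mathrm r_T(x_0)=0$ means that $\sum w^nT^nx_0$ has infinite radius of convergence. Substituting $z=1/w$, we see that
\begin{equation}\label{eq:extension}
\mathrm r_T(x_0)=0\iff R_T\text{ extends holomorphically to }\mathbb C\setminus\{0\}.
\end{equation}
(If $R_T$ extends, $w\mapsto R_T(1/w)$ has a removable singularity at $0$ and is entire, so its Taylor series converges everywhere.) The extension is unique, and we denote it by $R_T$ too. Note that $zR_T(z)\to x_0\ne0$ as $z\to\infty$. The identity theorem and Liouville's theorem hold for Banach-space valued functions, as one sees by applying functionals.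

\begin{lemma}\label{lem:finite}
Let $T\in N$, and let $E=\operatorname{span}\{T^nx_0:n\ge0\}$ have finite dimension $d$. Then $E=[T]$, the restriction $T|_E$ is nilpotent, and $T^dx_0=0$.
\end{lemma}

\begin{proof}
Finite-dimensional subspaces are closed, so $E=[T]$. If $v=\sum_{j\le m}a_jT^jx_0\in E$, then $\|T^nv\|\le\sum_{j\le m}|a_j|\,\|T^j\|\,\|T^nx_0\|$, so $\mathrm r_T(v)=0$. Hence $0$ is the only eigenvalue of $T|_E$, and $(T|_E)^d=0$.
\end{proof}

Perturbation by $F=x_0\otimes f$ changes the local resolvent at $x_0$ only by a scalar factor, and this is why these perturbations are tractable. For $S\in\mathcal L(X)$ we have $(z-S-F)R_S(z)=(1-f(R_S(z)))x_0$, hence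
\begin{equation}\label{eq:rankone}
R_{S+x_0\otimes f}(z)=\frac{R_S(z)}{1-f(R_S(z))}\qquad\text{for large }|z|.
\end{equation}

\begin{lemma}[orbit test]\label{lem:orbit}
Let $T\in N$ and $f\in X^*$. Then $T+\lambda\,x_0\otimes f\in N$ for all $\lambda\in\mathbb C$ if and only if $f\in[T]^\perp$.
\end{lemma}

\begin{proof}
Let $h=f(R_T)$, a holomorphic function on $\mathbb C\setminus\{0\}$ with $h(z)=\sum_nf(T^nx_0)z^{-n-1}$. Then $f\in[T]^\perp$ if and only if $h\equiv0$. If $h\equiv0$, then $R_{T+\lambda x_0\otimes f}=R_T$ near $\infty$ by \eqref{eq:rankone}, and $T+\lambda x_0\otimes f\in N$ by \eqref{eq:extension}. Conversely, suppose $h(z_1)\ne0$, and let $\lambda=1/h(z_1)$. If $T+\lambda x_0\otimes f$ were in $N$, then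
$(1-\lambda h)R_{T+\lambda x_0\otimes f}=R_T$ on $\mathbb C\setminus\{0\}$, by \eqref{eq:rankone} and the identity theorem. At $z_1$ this gives $R_T(z_1)=0$, hence $h(z_1)=0$, a contradiction.
\end{proof}

\section{Sums of two null operators}\label{sec:sums}

We now determine enough of $N+N$. The first lemma is the sum test of Section~\ref{sec:tests} without the assumption that orbits are finite-dimensional. To see the idea, let $\nu+F=l+n$ be as in that section. On the finite-dimensional orbit space $E$ we have $l-F=\nu-n$, and the trace identity can be read off from the quotient of characteristic polynomials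
\[
\frac{\det(z-l+F)}{\det(z-l)}=1+f\bigl((z-l)^{-1}x_0\bigr)=\frac{(z-\nu)^d}{z^d}.
\]
The function in the middle makes sense in any dimension, and we show that it is still of the form on the right.

\begin{lemma}[sum test]\label{lem:sum}
Let $\nu\in\mathbb C^*$ and $f\in X^*$. If $\nu+x_0\otimes f\in N+N$, then $f(x_0)=-m\nu$ for some integer $m\ge1$. In particular $\nu+x_0\otimes f\notin N+N$ if $f(x_0)=0$.
\end{lemma}

\begin{proof}
Let $F=x_0\otimes f$ and $\nu+F=l+n$ with $l,n\in N$. Then $l-F=\nu-n$, so $R_{l-F}(z)=R_{-n}(z-\nu)$ for large $|z|$. As $-n\in N$, the function $R_{l-F}$ extends to a holomorphic function $G$ on $\mathbb C\setminus\{\nu\}$. Let $h=f(R_l)$, holomorphic on $\mathbb C\setminus\{0\}$ with $h(z)\to0$ as $z\to\infty$. By \eqref{eq:rankone} with $-f$ in place of $f$, and the identity theorem,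
\[
(1+h)\,G=R_l\qquad\text{on }\mathbb C\setminus\{0,\nu\}.
\]
Applying $f$ we get $(1+h)f(G)=h$, that is,
\[
(1+h)(1-f(G))=1\qquad\text{on }\mathbb C\setminus\{0,\nu\}.
\]
Here $1-f(G)$ is holomorphic at $0$, because $\nu\ne0$, and it is not identically zero. So $1+h=1/(1-f(G))$ has at $0$ either a removable singularity (put $m=0$) or a pole, of order $m\ge1$ say. Then $z^m(1+h)$ extends to an entire function, and it is asymptotic to $z^m$ at $\infty$; so it is a monic polynomial $q$ of degree $m$. By the choice of $m$ we have $q(0)\ne0$ if $m\ge1$, and $1+h$ has no zeros in $\mathbb C\setminus\{0,\nu\}$. Hence $q(z)=(z-\nu)^m$ and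
\[
1+h(z)=\Bigl(1-\frac\nu z\Bigr)^m .
\]
If $m=0$, then $h\equiv0$ and $R_l=G$ on $\mathbb C\setminus\{0,\nu\}$. So $R_l$ extends to an entire function that vanishes at $\infty$, and $R_l=0$ by Liouville's theorem, contradicting $zR_l(z)\to x_0$. Therefore $m\ge1$, and comparing the coefficients of $1/z$ gives $f(x_0)=-m\nu$.
\end{proof}

We need the converse for one value of $m$. The case $m=1$ is trivial, since then $\nu+x_0\otimes f$ kills $x_0$. The case that will be used is $m=2$.

\begin{lemma}\label{lem:mtwo}
If $\nu\in\mathbb C^*$ and $f(x_0)=-2\nu$, then $\nu+x_0\otimes f\in N+N$.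
\end{lemma}

\begin{proof}
Let $T=\nu+x_0\otimes f$ and pick $0\ne y\in\ker f$, which is possible as $\dim X\ge2$. Since $f(x_0)\ne0$, the vectors $x_0,y$ are independent, and $Tx_0=-\nu x_0$, $Ty=\nu y$. Let $l$ be of finite rank and leave $\operatorname{span}(x_0,y)$ invariant, so that in the basis $x_0,y$ of this space
\[
l=\begin{pmatrix}-\nu/2&-\nu^2/4\\1&\nu/2\end{pmatrix},\qquad\text{hence}\qquad
T-l=\begin{pmatrix}-\nu/2&\nu^2/4\\-1&\nu/2\end{pmatrix}.
\]
Both matrices have zero trace and zero determinant, so their squares vanish. Thus $l,T-l\in N$.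
\end{proof}

\begin{lemma}\label{lem:complement}
\textup{(i)} $\mathcal A\setminus(K+N)=\mathbb C^*I+K$. \quad \textup{(ii)} $\mathcal A\setminus Q\subset N+N$.
\end{lemma}

\begin{proof}
(i) Let $T\in\mathcal A$. If $y=Tx_0\notin\mathbb Cx_0$, take a finite-rank $k$ with $kx_0=0$, $ky=Ty$. Then $T-k:x_0\mapsto y\mapsto0$, so $T-k\in N$ and $T\in K+N$. If $Tx_0=0$, then $T\in K$. If $Tx_0=\lambda x_0$ with $\lambda\ne0$, then $(T-k)x_0=\lambda x_0$ for every $k\in K$, so $T-k\notin N$ and $T\notin K+N$. The operators of the last class are those of $\mathbb C^*I+K$.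

(ii) Let $T\in\mathcal A\setminus Q$. As $K+N\subset N+N$, we may assume by (i) that $Tx_0=\lambda x_0$ with $\lambda\ne0$. We claim that there is $v$ such that $x_0,v,Tv$ are independent. Otherwise $Tv\in\operatorname{span}(x_0,v)$ for all $v\notin\mathbb Cx_0$, so every nonzero vector is an eigenvector of the operator induced by $T$ on $X/\mathbb Cx_0$. Such an operator is a scalar $\nu$. Then $T-\nu$ has range in $\mathbb Cx_0$, i.e.\ $T-\nu=x_0\otimes f$ with $f\in X^*$, contrary to $T\notin Q$.

With such a $v$, let $l$ be a finite-rank operator with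
\[
x_0\mapsto v,\qquad v\mapsto0,\qquad Tv\mapsto T^2v-(\lambda^3x_0-\lambda^2v-\lambda Tv),
\]
and $n=T-l$. Then $l\in N$, because $l^2x_0=0$. Moreover $nx_0=\lambda x_0-v$, $nv=Tv$ and $n(Tv)=\lambda^3x_0-\lambda^2v-\lambda Tv$, so
\begin{align*}
n^2x_0&=\lambda(\lambda x_0-v)-Tv=\lambda^2x_0-\lambda v-Tv,\\
n^3x_0&=\lambda^2(\lambda x_0-v)-\lambda Tv-n(Tv)=0 .
\end{align*}
Thus $n\in N$.
\end{proof}

\section{What $\varphi$ preserves}\label{sec:preserved}

Let $\dim X\ge2$, $Y\ne0$, let $\mathcal A\subset\mathcal L(X)$ and $\mathcal B\subset\mathcal L(Y)$ be admissible, and let $\varphi:\mathcal A\to\mathcal B$ be a linear surjection with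
\begin{equation}\label{eq:hyp}
T\in N_X\iff\varphi(T)\in N_Y\qquad(T\in\mathcal A).
\end{equation}

\begin{lemma}\label{lem:inj}
$\varphi$ is injective.
\end{lemma}

\begin{proof}
Let $\varphi(T)=0$. Then $T\in N_X$, and $S\in N_X$ implies $S+T\in N_X$, as $\varphi(S+T)=\varphi(S)$. If $T\ne 0$, we find an $S$ that violates this.

Let first $z=Tx_0\ne0$. Then $z\notin\mathbb Cx_0$, because $T\in N_X$. Take $S$ of finite rank with $Sx_0=0$, $Sz=x_0-Tz$. Then $S\in N_X$, but $S+T:x_0\mapsto z\mapsto x_0$, a contradiction.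

So $Tx_0=0$. Suppose $z=Ty\ne0$ for some $y$; then $y\notin\mathbb Cx_0$. If $z\notin\operatorname{span}(x_0,y)$, take $S$ of finite rank with $S:x_0\mapsto y\mapsto0$ and $Sz=x_0-Tz$. Then $S\in N_X$, but $S+T:x_0\mapsto y\mapsto z\mapsto x_0$, a contradiction. If $z\in\operatorname{span}(x_0,y)$, take $S$ of finite rank with $S:x_0\mapsto y\mapsto0$. Then $S\in N_X$, so $S+T\in N_X$. As $S+T:x_0\mapsto y\mapsto z$, the orbit of $x_0$ under $S+T$ spans the two-dimensional space $\operatorname{span}(x_0,y)$. By Lemma~\ref{lem:finite}, $0=(S+T)^2x_0=z$, a contradiction.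
\end{proof}

So $\varphi$ is a linear bijection with $\varphi(N_X)=N_Y$. If $\dim X<\infty$, then $\mathcal A=\mathcal L(X)$, and $\mathcal B$ is finite-dimensional; since $\mathcal B$ contains $\{u\otimes g:u\in Y\}$ for a fixed $g\ne0$, $Y$ is finite-dimensional, $\mathcal B=\mathcal L(Y)$, and $(\dim Y)^2=(\dim X)^2$. If $\dim X=\infty$, then $\mathcal A$, hence $\mathcal B$, hence $Y$ is infinite-dimensional. In all cases $\dim Y\ge2$. So the lemmas of Sections~\ref{sec:orbit} and~\ref{sec:sums} apply to $Y$, and $\varphi^{-1}$ satisfies the same hypotheses as $\varphi$.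

\medskip
The first goal is to show that $\varphi$ preserves $K$. A priori $\varphi(K_X)$ is just some linear subspace of $N_Y$. Lemma~\ref{lem:complement}(i) says that $\mathcal A\setminus(K_X+N_X)$ is very small, and Lemma~\ref{lem:sum} provides operators which avoid $N_Y+N_Y$ and so must lie in the image of this small set.

\begin{proposition}\label{prop:K}
$\varphi(K_X)=K_Y$ and $\varphi(I)\in\mathbb C^*I+K_Y$.
\end{proposition}

\begin{proof}
Put $L=\varphi(K_X)\subset N_Y$. Applying $\varphi$ to Lemma~\ref{lem:complement}(i) we get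
\[
\mathcal B\setminus(L+N_Y)=\mathbb C^*\varphi(I)+L .
\]
For $g\in y_0^\perp$ the operator $I+y_0\otimes g$ is not in $N_Y+N_Y\supset L+N_Y$ by Lemma~\ref{lem:sum}, so it lies in $\mathbb C^*\varphi(I)+L$. For $g=0$ this says $I\in\mathbb C^*\varphi(I)+L$, whence $\varphi(I)\in\mathbb C^*I+L$ and $\mathbb C^*\varphi(I)+L=\mathbb C^*I+L$. So $I+y_0\otimes g=\mu+l$ with $\mu\in\mathbb C^*$, $l\in L$. Now $l\in N_Y$ and $ly_0=(1-\mu)y_0$ give $\mu=1$. Thus
\[
y_0\otimes g\in L\qquad(g\in y_0^\perp).
\]
Let $l_0\in L$. Then $l_0+\lambda y_0\otimes g\in L\subset N_Y$ for all $\lambda$, so $g(l_0y_0)=0$ by Lemma~\ref{lem:orbit}, for every $g\in y_0^\perp$. Hence $l_0y_0\in\mathbb Cy_0$, and $l_0\in N_Y$ forces $l_0y_0=0$. This proves $\varphi(K_X)\subset K_Y$. The same inclusion for $\varphi^{-1}$ gives equality, and then $\varphi(I)\in\mathbb C^*I+L=\mathbb C^*I+K_Y$.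
\end{proof}

\noindent\textbf{Normalization.} By Proposition~\ref{prop:K}, $\varphi(I)y_0=cy_0$ with $c\ne0$. Replacing $\varphi$ by $c^{-1}\varphi$, which is again a linear surjection onto $\mathcal B$ with \eqref{eq:hyp}, we assume from here through Proposition~\ref{prop:rigid} that
\begin{equation}\label{eq:norm}
\varphi(I)y_0=y_0 .
\end{equation}
Then $\varphi(I)-I\in K_Y$, so $I-\varphi^{-1}(I)\in K_X$, and $\varphi^{-1}$ is normalized in the same way.

\begin{proposition}\label{prop:P}
$\varphi(P_X)=P_Y$ and $\varphi(I)\in Q_Y$.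
\end{proposition}

\begin{proof}
Let $p\in P_X$. For every $s\in\mathbb C$ we have $I+sp\notin N_X+N_X$ by Lemma~\ref{lem:sum}. So $\varphi(I)+s\varphi(p)\notin N_Y+N_Y$, and by Lemma~\ref{lem:complement}(ii) it lies in the linear space $Q_Y$. Taking $s=0$ and $s=1$ we can write
\[
\varphi(I)=\nu+y_0\otimes g_1,\qquad\varphi(p)=a+y_0\otimes g .
\]
By \eqref{eq:norm} and $\varphi(p)\in K_Y$ we have $g_1(y_0)=1-\nu$ and $g(y_0)=-a$. It remains to exclude $a\ne0$. With $\nu_s=\nu+sa$ we have
\[
\varphi(I)+s\varphi(p)=\nu_s+y_0\otimes(g_1+sg),\qquad (g_1+sg)(y_0)=1-\nu_s .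
\]
If $a\ne0$, we can choose $s$ with $\nu_s=-1$; then $(g_1+sg)(y_0)=2=-2\nu_s$, and $\varphi(I)+s\varphi(p)\in N_Y+N_Y$ by Lemma~\ref{lem:mtwo}, a contradiction. So $a=0$, $g\in y_0^\perp$ and $\varphi(p)\in P_Y$. Thus $\varphi(P_X)\subset P_Y$, and the same inclusion for $\varphi^{-1}$ gives $\varphi(P_X)=P_Y$.
\end{proof}

Now the orbit test yields numerical information on orbits.

\begin{proposition}\label{prop:dim}
Let $T\in N_X$ with $\dim[T]=d<\infty$. Then $\dim[\varphi(T)]=d$, and $\varphi(T)^dy_0=0$.
\end{proposition}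

\begin{proof}
Put $P_X(T)=\{p\in P_X:T+\lambda p\in N_X\text{ for all }\lambda\in\mathbb C\}$, and similarly on $Y$. Since $\varphi(N_X)=N_Y$ and $\varphi(P_X)=P_Y$, we have $\varphi(P_X(T))=P_Y(\varphi(T))$. By Lemma~\ref{lem:orbit}, $P_X(T)=\{x_0\otimes f:f\in[T]^\perp\}$. For a closed subspace $M$ we have $X^*/M^\perp\cong M^*$, so $[T]^\perp$ has codimension $d$ in $X^*$. It is contained in $x_0^\perp$, which has codimension one. So $P_X(T)$ has codimension $d-1$ in $P_X$. In the same way $P_Y(\varphi(T))$ has codimension $\dim[\varphi(T)]-1$ in $P_Y$ (infinite if $\dim[\varphi(T)]=\infty$). The linear bijection $\varphi:P_X\to P_Y$ preserves codimensions, so $\dim[\varphi(T)]=d$. The last statement is Lemma~\ref{lem:finite} on $Y$.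
\end{proof}

\section{The similarity}\label{sec:similarity}

We keep the assumptions of Section~\ref{sec:preserved} and the normalization \eqref{eq:norm}. If $\varphi$ is to be $T\mapsto ATA^{-1}$, then $A$ can be recovered from the first step of orbits, $\varphi(T)y_0=ATx_0$, and also from the second step, $\varphi(T)^2y_0=AT^2x_0$. We build one linear map $B$ from the first steps and another, $C$, from the second steps, and then compare them.

\subsection{Two linear bijections}

Consider the maps $T\mapsto Tx_0$ from $\mathcal A$ onto $X$ and $T\mapsto\varphi(T)y_0$ from $\mathcal A$ onto $Y$. Both have kernel $K_X$, the second by Proposition~\ref{prop:K}. Hence there is a linear bijection $B:X\to Y$ with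
\begin{equation}\label{eq:B}
\varphi(T)y_0=BTx_0\quad(T\in\mathcal A),\qquad Bx_0=y_0,
\end{equation}
where the second formula is \eqref{eq:norm}. If $T:x_0\mapsto y\mapsto0$ with $y\notin\mathbb Cx_0$, then $T\in N_X$ and $\dim[T]=2$, so by Proposition~\ref{prop:dim}
\begin{equation}\label{eq:twostep}
0=\varphi(T)^2y_0=\varphi(T)By\qquad\text{whenever }T\in\mathcal A,\ T:x_0\mapsto y\mapsto0,\ y\notin\mathbb Cx_0 .
\end{equation}

\begin{lemma}\label{lem:C}
There is a linear bijection $C:X\to Y$ such that $\varphi(k)B=Ck$ for all $k\in K_X$.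
\end{lemma}

\begin{proof}
Let $y\notin\mathbb Cx_0$. If $k\in K_X$ and $ky=0$, apply \eqref{eq:twostep} to a finite-rank operator $T_0:x_0\mapsto y\mapsto0$ and to $T_0+k$, and subtract; this gives $\varphi(k)By=0$. Since $k\mapsto ky$ maps $K_X$ onto $X$, there is a linear map $C_y:X\to Y$ with
\[
\varphi(k)By=C_y(ky)\qquad(k\in K_X).
\]

We show that $C_y$ does not depend on $y$. Let $y_1,y_2\notin\mathbb Cx_0$. Suppose first that $x_0,y_1,y_2$ are independent, and let $u\in X$. Take $k\in K_X$ with $ky_1=u$, $ky_2=0$. Then $C_{y_1+y_2}u=\varphi(k)B(y_1+y_2)=C_{y_1}u+C_{y_2}0=C_{y_1}u$. Exchanging $y_1$ and $y_2$ we get $C_{y_1}=C_{y_1+y_2}=C_{y_2}$. Otherwise $y_2=ay_1+bx_0$ with $a\ne0$. Then for $k\in K_X$ we have $ky_2=a\,ky_1$ and, as $\varphi(k)Bx_0=\varphi(k)y_0=0$, also $C_{y_2}(ky_2)=\varphi(k)By_2=a\,\varphi(k)By_1=C_{y_1}(ky_2)$; so again $C_{y_2}=C_{y_1}$. Denote the common map by $C$. Then $\varphi(k)By=Cky$ for $y\notin\mathbb Cx_0$, and for $y\in\mathbb Cx_0$ both sides vanish.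

\emph{$C$ is onto.} Let $v\in Y$ and $y\notin\mathbb Cx_0$. Then $By\notin\mathbb Cy_0$, so there is $k'\in K_Y$ with $k'By=v$. Writing $k'=\varphi(k)$ with $k\in K_X$ we get $v=C(ky)$.

\emph{$C$ is injective.} Let $Cu=0$, $u\ne0$. Take $0\ne f\in x_0^\perp$ and $k=u\otimes f\in K_X$. Then $\varphi(k)B=Ck=0$, so $\varphi(k)=0$ and $k=0$, a contradiction.
\end{proof}

\subsection{Comparing the two maps}

The map $C$ records second steps of orbits: if $T\in\mathcal A$ and $y=Tx_0\notin\mathbb Cx_0$, then
\begin{equation}\label{eq:second}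
\varphi(T)By=CTy .
\end{equation}
Indeed, let $T_0:x_0\mapsto y\mapsto0$ be of finite rank and $k=T-T_0\in K_X$. Then $\varphi(T_0)By=0$ by \eqref{eq:twostep}, so $\varphi(T)By=\varphi(k)By=Cky=CTy$.

Since $(I+T)^2x_0=x_0+2Tx_0+T^2x_0$, the first step of $T$ occurs in the second step of $I+T$, and this allows us to compare $B$ with $C$. Let $y\notin\mathbb Cx_0$, let $T\in\mathcal A$ with $Tx_0=y$, and apply \eqref{eq:second} to $I+T$, which maps $x_0$ to $x_0+y\notin\mathbb Cx_0$:
\[
\bigl(\varphi(I)+\varphi(T)\bigr)B(x_0+y)=C(I+T)(x_0+y)=Cx_0+2Cy+CTy .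
\]
On the left, $\varphi(I)Bx_0=y_0$, $\varphi(T)Bx_0=By$ by \eqref{eq:B}, and $\varphi(T)By=CTy$ by \eqref{eq:second}. Hence
\[
(I+\varphi(I))By-2Cy=Cx_0-y_0\qquad(y\notin\mathbb Cx_0).
\]
The left side is linear in $y$ and the right side is constant. Replacing $y$ by $2y$ we see that the constant is $0$; and vectors outside $\mathbb Cx_0$ span $X$. So
\begin{equation}\label{eq:BC}
Cx_0=y_0,\qquad (I+\varphi(I))B=2C .
\end{equation}

By Proposition~\ref{prop:P}, $\varphi(I)=\nu+y_0\otimes g_1$. Then \eqref{eq:BC} reads $(1+\nu)Bu+g_1(Bu)y_0=2Cu$. Here $\nu\ne-1$, since otherwise $C$ would have range in $\mathbb Cy_0$. Therefore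
\begin{equation}\label{eq:Bform}
Bu=\kappa\,Cu+\eta(u)\,y_0\quad(u\in X),\qquad\kappa=\frac2{1+\nu}\ne0,
\end{equation}
with some linear functional $\eta$ on $X$, possibly discontinuous at this stage. For $k\in K_X$ the operator $\varphi(k)$ kills $y_0$, so the unknown functional disappears from Lemma~\ref{lem:C}: $Ck=\varphi(k)B=\kappa\,\varphi(k)C$. Thus $\varphi$ is a scalar multiple of a similarity on $K_X$:
\begin{equation}\label{eq:onK}
\varphi(k)=\tau\,CkC^{-1}\quad(k\in K_X),\qquad\tau=\kappa^{-1}\ne0 .
\end{equation}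

\begin{lemma}\label{lem:bounded}
$C$ is bounded.
\end{lemma}

\begin{proof}
First, $g\circ C$ is continuous for every $g\in y_0^\perp$: fix $0\ne v\in Y$ and let $k\in K_X$ with $\varphi(k)=v\otimes g\in K_Y$. By \eqref{eq:onK}, $ku=\kappa\,g(Cu)\,C^{-1}v$ for all $u\in X$; since $k$ is bounded and $C^{-1}v\ne0$, the functional $u\mapsto g(Cu)$ is continuous.

We use the closed graph theorem. Let $u_n\to0$ in $X$ and $Cu_n\to w$ in $Y$; we must show $w=0$. For $g\in y_0^\perp$ we have $g(w)=\lim g(Cu_n)=0$, so $w\in\mathbb Cy_0$. Choose $e\in X^*$ with $e(x_0)=1$ and put $k=I-x_0\otimes e$. This operator is in $\mathcal A$, as $I\in\mathcal A$, and it kills $x_0$. By \eqref{eq:BC}, $Cku_n=Cu_n-e(u_n)y_0\to w$. By \eqref{eq:onK}, $Cku_n=\kappa\,\varphi(k)Cu_n\to\kappa\,\varphi(k)w=0$, because $\varphi(k)$ is bounded and kills $y_0$. So $w=0$.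
\end{proof}

Hence, by the open mapping theorem, $C$ is an isomorphism of Banach spaces, and $Cx_0=y_0$. We put $\Phi(T)=C^{-1}\varphi(T)C$ and collect what we know. Note that $\Phi$ maps $\mathcal A$ onto $C^{-1}\mathcal BC$, which is an admissible subspace of $\mathcal L(X)$.

\begin{proposition}\label{prop:reduced}
The map $\Phi:\mathcal A\to\mathcal L(X)$ is linear and injective, and
\begin{enumerate}
\item[\textup{(a)}] $\Phi(I)x_0=x_0$;
\item[\textup{(b)}] $\Phi(T)=\tau T+\Lambda(Tx_0)$ for all $T\in\mathcal A$, where $\tau\in\mathbb C^*$ and $\Lambda:X\to\mathcal L(X)$ is linear;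
\item[\textup{(c)}] if $T\in N_X$, then $\mathrm r_{\Phi(T)}(x_0)=0$ and $[\Phi(T)]=[T]$.
\end{enumerate}
\end{proposition}

\begin{proof}
Linearity and injectivity are clear, and (a) is \eqref{eq:norm}. By \eqref{eq:onK}, $\Phi(k)=\tau k$ for $k\in K_X$, so $T\mapsto\Phi(T)-\tau T$ vanishes on $K_X$, the kernel of the map $T\mapsto Tx_0$ from $\mathcal A$ onto $X$; this gives (b). For (c) let $T\in N_X$. As $\Phi(S)^nx_0=C^{-1}\varphi(S)^ny_0$ for every $S\in\mathcal A$, we have $\mathrm r_{\Phi(S)}(x_0)=0$ if and only if $\varphi(S)\in N_Y$, that is, if and only if $S\in N_X$. In particular $\mathrm r_{\Phi(T)}(x_0)=0$. For $f\in x_0^\perp$ and $\lambda\in\mathbb C$ we have $\Phi(T+\lambda x_0\otimes f)=\Phi(T)+\lambda\tau\,x_0\otimes f$. By Lemma~\ref{lem:orbit}, used for $T$ in $\mathcal A$ and for $\Phi(T)$ in the admissible space $C^{-1}\mathcal BC$, we obtain $f\in[T]^\perp\Leftrightarrow f\in[\Phi(T)]^\perp$. Both annihilators are contained in $x_0^\perp$, so they coincide, and $[\Phi(T)]=[T]$ by the Hahn--Banach theorem.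
\end{proof}

\section{Dimension at least three}\label{sec:rigid}

We keep the setting and the notation of Section~\ref{sec:similarity}; in particular $\varphi$ is normalized by \eqref{eq:norm}, and $\Phi,\tau,\Lambda$ are as in Proposition~\ref{prop:reduced}.

\begin{proposition}\label{prop:rigid}
If $\dim X\ge3$, then $\Phi(T)=T$ for all $T\in\mathcal A$.
\end{proposition}

\begin{proof}
We show $\Lambda=0$. Let $y\notin\mathbb Cx_0$, put $F=\operatorname{span}(x_0,y)$, let $v\notin F$ and $E=\operatorname{span}(x_0,y,v)$; here $\dim X\ge3$ is used. To get hold of $\Lambda(y)v$, we compare two null operators that send $x_0$ to $y$ and differ by an element of $K_X$, on which $\Phi$ is known. Let $T$ and $k$ be of finite rank with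
\[
T:\ x_0\mapsto y,\ \ y\mapsto0,\ \ v\mapsto0;\qquad\qquad k:\ x_0\mapsto0,\ \ y\mapsto v,\ \ v\mapsto0 .
\]
Then $T+k:x_0\mapsto y\mapsto v\mapsto0$. So $T,T+k\in N_X$, $[T]=F$ and $[T+k]=E$. Put $M=\Phi(T)$; then $\Phi(T+k)=M+\tau k$. By Proposition~\ref{prop:reduced}(c) and Lemma~\ref{lem:finite} (for the admissible space $C^{-1}\mathcal BC$), the orbit of $x_0$ under $M$ spans $F$, and $M|_F$ is nilpotent; and $M+\tau k$ leaves $E$ invariant and is nilpotent there. As $kE\subset E$, also $ME\subset E$. In the basis $x_0,y,v$ of $E$ we therefore have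
\[
(M+\tau k)|_E=\begin{pmatrix}m_{11}&m_{12}&\omega\\ m_{21}&m_{22}&\beta\\0&\tau&\alpha\end{pmatrix},\qquad Mv=\omega x_0+\beta y+\alpha v,
\]
where $(m_{ij})$ is the matrix of $M|_F$. The trace and the determinant of $(m_{ij})$ vanish, and $m_{21}\ne0$ because $Mx_0\notin\mathbb Cx_0$. The characteristic polynomial of the $3\times3$ matrix is $t^3$, so its three coefficients below $t^3$ vanish. The trace gives
\[
0=m_{11}+m_{22}+\alpha=\alpha .
\]
The sum of the principal $2\times2$ minors gives, with $\alpha=0$,
\[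
0=(m_{11}m_{22}-m_{12}m_{21})+0+(0-\tau\beta)=-\tau\beta ,
\]
so $\beta=0$. Expanding the determinant along the third row $(0,\tau,0)$ gives
\[
0=-\tau(m_{11}\beta-\omega m_{21})=\tau m_{21}\omega ,
\]
so $\omega=0$. Hence $Mv=0$, and $\Lambda(y)v=\Phi(T)v-\tau Tv=Mv=0$.

This holds for all $v\notin F$, and these vectors span $X$. So $\Lambda(y)=0$ for all $y\notin\mathbb Cx_0$, and $\Lambda=0$ by linearity, since the vectors outside $\mathbb Cx_0$ also span $X$. Thus $\Phi(T)=\tau T$ for all $T$, and $\tau=1$ by Proposition~\ref{prop:reduced}(a).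
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
If $\varphi(T)=c\,ATA^{-1}$ as stated, then $\varphi$ maps $\mathcal A$ onto $c\,A\mathcal AA^{-1}=\mathcal B$, and the equivalence follows from \eqref{eq:ifpart}. Conversely, let $\varphi:\mathcal A\to\mathcal B$ be a linear surjection satisfying the equivalence. By Proposition~\ref{prop:K} there is $c\in\mathbb C^*$ with $\varphi(I)y_0=cy_0$. Apply Section~\ref{sec:similarity} and Proposition~\ref{prop:rigid} to the normalized map $c^{-1}\varphi$. We obtain $c^{-1}\varphi(T)=CTC^{-1}$ for all $T\in\mathcal A$, with a bounded linear bijection $C:X\to Y$ such that $Cx_0=y_0$. As $\varphi$ is onto $\mathcal B$, we have $C\mathcal AC^{-1}=\mathcal B$.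
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The equivalence is Theorem~\ref{thm:strong} with $\mathcal A=\mathcal L(X)$ and $\mathcal B=\mathcal L(Y)$. The formula for $\mathrm r_{\varphi(T)}(y_0)$ is \eqref{eq:ifpart}; continuity and the last statement are immediate from the form of $\varphi$. For uniqueness, $\varphi(I)=cI$ determines $c$. If $ATA^{-1}=A'TA'^{-1}$ for all $T\in\mathcal L(X)$, then $A'^{-1}A$ commutes with all rank-one operators $u\otimes f$, so every $u\ne0$ is an eigenvector of it, and it is a scalar. As $Ax_0=A'x_0$, this scalar is $1$.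
\end{proof}

\section{Dimension two}\label{sec:two}

When $\dim X=2$, everything up to Proposition~\ref{prop:reduced} is available, but the space $F$ in the proof of Proposition~\ref{prop:rigid} is already $X$, and there is no third vector $v$ to test with. All that remains is the nilpotency of $\Phi(T)$ for $T:x_0\mapsto y\mapsto0$. We work out what it implies.

\begin{proof}[Proof of Theorem~\ref{thm:two}]
\emph{Necessity.} Let $\varphi:\mathcal L(X)\to\mathcal L(Y)$ be a linear surjection with \eqref{eq:main}. As seen after Lemma~\ref{lem:inj}, $\dim Y=2$. By Proposition~\ref{prop:K} there is $c\in\mathbb C^*$ with $\varphi(I)y_0=cy_0$. Let $C,\tau,\Phi,\Lambda$ be obtained from $c^{-1}\varphi$ as in Section~\ref{sec:similarity}; put $\kappa=\tau^{-1}$.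

For $y\notin\mathbb Cx_0$ let $T_y:x_0\mapsto y\mapsto0$. Then $T_y\in N_X$ and $[T_y]=X$, so $\Phi(T_y)=\tau T_y+\Lambda(y)$ is nilpotent by Proposition~\ref{prop:reduced}(c) and Lemma~\ref{lem:finite}. Taking traces we get $\operatorname{tr}\Lambda(y)=0$ for $y\notin\mathbb Cx_0$, hence for all $y\in X$ by linearity. Moreover $\Lambda(x_0)x_0=\Phi(I)x_0-\tau x_0=(1-\tau)x_0$. So in a basis $x_0,e$ of $X$ we can write
\[
\Lambda(x_0)=\begin{pmatrix}1-\tau&q\\0&\tau-1\end{pmatrix},\qquad
\Lambda(e)=\begin{pmatrix}\gamma&r\\h&-\gamma\end{pmatrix}.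
\]
For $y=ax_0+be$ with $b\ne0$ we have $T_y=\left(\begin{smallmatrix}a&-a^2/b\\b&-a\end{smallmatrix}\right)$, as $T_yx_0=y$ and $T_yy=0$. Hence
\[
\Phi(T_y)=\begin{pmatrix}a+b\gamma&-\tau a^2/b+aq+br\\ b(\tau+h)&-(a+b\gamma)\end{pmatrix},
\]
and $\det\Phi(T_y)=0$ means
\[
(a+b\gamma)^2+(\tau+h)(-\tau a^2+abq+b^2r)=0 .
\]
This holds for all $a\in\mathbb C$ and $b\in\mathbb C^*$, so the coefficients of $a^2$, $ab$ and $b^2$ vanish:
\[
\tau+h=\kappa,\qquad q=-2\tau\gamma,\qquad r=-\tau\gamma^2 .
\]
For an operator $T=\left(\begin{smallmatrix}p&s\\t&-p\end{smallmatrix}\right)$ of trace zero we have $\Phi(T)=\tau T+p\Lambda(x_0)+t\Lambda(e)$, that is,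
\[
\Phi(T)=\begin{pmatrix}p+\gamma t&\tau(s-2\gamma p-\gamma^2t)\\\kappa t&-p-\gamma t\end{pmatrix}.
\]
Let $A_0=\left(\begin{smallmatrix}1&\gamma\\0&\kappa\end{smallmatrix}\right)$. As $\kappa\tau=1$, multiplication shows
\[
\Phi(T)A_0=\begin{pmatrix}p+\gamma t&s-\gamma p\\\kappa t&-\kappa p\end{pmatrix}=A_0T .
\]
So $\Phi(T)=A_0TA_0^{-1}$ whenever $\operatorname{tr}T=0$, and $A_0x_0=x_0$. The map $T\mapsto\Phi(T)-A_0TA_0^{-1}$ vanishes on the operators of trace zero, so it has the form $T\mapsto\operatorname{tr}(T)W_0$ for some $W_0\in\mathcal L(X)$. Taking for $T$ the operator $k\in K_X$ with $ke=e$, which has trace one, we get $W_0=\tau k-A_0kA_0^{-1}$, hence $W_0x_0=0$.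

Undoing the reductions, $\varphi(T)=c\,C\Phi(T)C^{-1}=c\,ATA^{-1}+\operatorname{tr}(T)W$ with $A=CA_0$ and $W=c\,CW_0C^{-1}$. Then $Ax_0=y_0$ and $Wy_0=0$. Finally
\begin{equation}\label{eq:trace}
\operatorname{tr}\varphi(T)=(c+\operatorname{tr}W)\operatorname{tr}T,
\end{equation}
and since $\varphi$ is onto, $c+\operatorname{tr}W\ne0$.

\emph{Sufficiency.} Let $\dim Y=2$ and let $\varphi$ be of the stated form. Then \eqref{eq:trace} holds. If $\varphi(T)=0$, then $\operatorname{tr}T=0$, so $c\,ATA^{-1}=0$ and $T=0$. Thus $\varphi$ is injective, and by equality of dimensions it is onto. To check \eqref{eq:main}, note that $\mathrm r_T(x_0)=0$ if and only if $Tx_0=0$ or $T$ is nilpotent: if $\mathrm r_T(x_0)=0$, then either $Tx_0\in\mathbb Cx_0$, and $Tx_0=0$, or the orbit of $x_0$ spans $X$, and $T$ is nilpotent by Lemma~\ref{lem:finite}; the converse is clear. The same holds on $Y$.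

If $\operatorname{tr}T=0$, then $\varphi(T)=c\,ATA^{-1}$, and \eqref{eq:main} holds for $T$ by \eqref{eq:ifpart}. If $\operatorname{tr}T\ne0$, then $\operatorname{tr}\varphi(T)\ne0$, so neither $T$ nor $\varphi(T)$ is nilpotent. Hence $\mathrm r_T(x_0)=0$ means $Tx_0=0$, and $\mathrm r_{\varphi(T)}(y_0)=0$ means $\varphi(T)y_0=0$. Since $Wy_0=0$, we have $\varphi(T)y_0=c\,ATx_0$, and the two conditions are equivalent.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Linear Maps Preserving Matrices of Local Spectral Radius Zero at a Fixed Vector},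
\url{https://homsy-staging.cambridgecore.org/core/services/aop-cambridge-core/content/view/9A59DD2C1466ADCD8FC2598ED6516F14/S0008414X18000408a.pdf/linear_maps_preserving_matrices_of_local_spectral_radius_zero_at_a_fixed_vector.pdf}.
\end{thebibliography}
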